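\title{Degree spectra that torsion-free abelian groups do not realize}

\begin{abstract}
The degree spectrum of a countable structure is the set of Turing degrees of its presentations on $\omega$. We show that nontrivial countable torsion-free abelian groups realize strictly fewer degree spectra than automorphically nontrivial countable structures; in fact $2^{\aleph_0}$ spectra are missed. The missed spectra consist of the degrees that can enumerate a dense, Turing independent countable family $K\subseteq 2^\omega$. The obstruction is general: if every presentation of a torsion-free abelian group $A$ computes an enumeration of a countably infinite family $K$, then infinitely many members of $K$ are computable from every presentation of a single finite-rank pure subgroup of $A$. In the other direction, as soon as $K$ contains all eventually zero sequences, the degrees that can enumerate $K$ form the spectrum of a torsion-free abelian group.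
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
All structures in this paper are countably infinite and have a computable language; abelian groups are taken in the language $(+,-,0)$. A \emph{presentation} of a structure $\mathcal M$ is a structure $\mathcal N\cong\mathcal M$ with domain $\omega$, identified with its atomic diagram, which is coded as a subset of $\omega$. The \emph{degree spectrum} of $\mathcal M$ is the set of Turing degrees of its presentations,
\[
\mathrm{DSp}(\mathcal M)=\{\deg_T(\mathcal N):\ \mathcal N\cong\mathcal M,\ \mathcal N\text{ has domain }\omega\}.
\]
It measures how much information is needed to write down a copy of $\mathcal M$, without favoring any one copy.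

Following Knight, we call $\mathcal M$ \emph{automorphically trivial} if there is a finite subset $S$ of its domain such that every permutation of the domain fixing $S$ pointwise is an automorphism of $\mathcal M$, and \emph{automorphically nontrivial} otherwise. Knight's theorem says that the spectrum of an automorphically nontrivial structure is closed upward. For such a structure, therefore,
\begin{equation}\label{eq:knight}
\mathrm{DSp}(\mathcal M)=\{\deg_T(X):\ X\text{ computes a presentation of }\mathcal M\}.
\end{equation}
A nontrivial torsion-free abelian group $A$ is infinite, and it is automorphically nontrivial: given a finite set $S$, take distinct $x,y\notin S$ and an element $z$ with $z,\,x-z\notin\{x,y\}$; the transposition of $x$ and $y$ fixes $z$ and $x-z$ but moves their sum. The pure set $(\omega,=)$, on the other hand, has spectrum $\{\mathbf 0\}$, which no such group can have simply because it is not closed upward. To rule out this superficial difference we leave automorphically trivial structures aside. The following question is posed in \cite{CAG}.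

\begin{quote}
\textbf{Question.} Do torsion-free abelian groups realize fewer degree spectra than arbitrary countable structures? That is, is the family of spectra $\mathrm{DSp}(A)$, for $A$ a nontrivial countable torsion-free abelian group, a proper subfamily of the family of spectra $\mathrm{DSp}(\mathcal M)$, for $\mathcal M$ a countably infinite, automorphically nontrivial structure in a computable language?
\end{quote}

The first family is contained in the second because the groups are among the structures. The question is whether something is missed.

There are reasons to expect that nothing is. Divisibility by infinitely many primes gives a torsion-free group infinitely many independent places to store information. Let $S$ be a set of primes and let $G_S\le\mathbb Q$ be generated by $1$ and the numbers $1/p$ for $p\in S$. A prime $p$ divides $1$ in $G_S$ exactly when $p\in S$, so $S$ is computably enumerable (c.e.) in every presentation of $G_S$; conversely, if $S$ is c.e.\ in $X$, then $X$ can list $G_S$ inside $\mathbb Q$ and so computes a presentation. Thus rank~$1$ already gives every spectrum of the form $\{\deg_T(X): S\text{ is c.e.\ in }X\}$. Finite rank is restrictive: for every torsion-free abelian group $A$ of finite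 rank, the set of jumps $\{\mathbf a':\mathbf a\in\mathrm{DSp}(A)\}$ has a least element. Infinite rank leaves much more room: Melnikov showed that there is a completely decomposable group (a direct sum of subgroups of $\mathbb Q$) whose spectrum is the set of nonlow degrees, those of the sets $X$ with $X'>_T0'$. We use neither of these two facts. Theorem~\ref{thm:realize} below adds a large class of realized spectra. Nevertheless, the answer to the question is yes.

\subsection*{The results}
Let $K\subseteq 2^\omega$ be countable and nonempty. An \emph{enumeration of $K$} is a function $F:\omega\times\omega\to\{0,1\}$ with $\{F(n,\cdot):n\in\omega\}=K$; repetitions are allowed, and we call $F(n,\cdot)$ the $n$th \emph{column}. The requirement is two-sided: every member of $K$ is a column, and every column is a member of $K$.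

Let $M_K$ be the structure in the language of unary predicates $(U_m)_{m\in\omega}$ that has, for each $f\in K$, infinitely many elements $x$ with $U_m(x)\Leftrightarrow f(m)=1$ for all $m$, and no other elements. Setting $F(n,m)=1\Leftrightarrow U_m(n)$ shows that presentations of $M_K$ are, up to Turing equivalence, the enumerations of $K$ in which every member occurs infinitely often. Any enumeration computes one of this kind, by repeating each column infinitely often. Hence
\begin{equation}\label{eq:MK}
X\text{ computes a presentation of }M_K\iff X\text{ computes an enumeration of }K.
\end{equation}
If $|K|\ge2$, then $M_K$ is automorphically nontrivial: outside any finite set there are two elements carrying different sequences, and transposing them is not an automorphism.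

We call $K$ \emph{dense} if every finite binary string is an initial segment of a member of $K$. We call $K=\{\alpha_i:i\in\omega\}$ \emph{independent} if $\alpha_j\not\le_T\bigoplus_{i\in F}\alpha_i$ whenever $F\subseteq\omega$ is finite and $j\notin F$. The members $\alpha_i$ of an independent family are pairwise distinct and noncomputable. Dense independent families exist (Lemma~\ref{lem:exist}).

\begin{theorem}\label{thm:main}
If $K$ is dense and independent, then $\mathrm{DSp}(M_K)\ne\mathrm{DSp}(A)$ for every nontrivial countable torsion-free abelian group $A$. Hence the inclusion in the Question is proper. In fact, $2^{\aleph_0}$ many degree spectra of structures are not spectra of torsion-free abelian groups.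
\end{theorem}

The theorem follows from a general obstruction. For a nonzero finite-rank pure subgroup $H$ of $A$ (these notions are recalled in Section~\ref{sec:prelim}) let
\[
C_H=\{f\in2^\omega:\ f\text{ is computable from every presentation of }H\}.
\]
This is the information that is present in $H$ however $H$ is laid out on $\omega$.

\begin{theorem}\label{thm:obstruction}
Let $A$ be a nontrivial countable torsion-free abelian group and let $K\subseteq2^\omega$ be countably infinite. If every presentation of $A$ computes an enumeration of $K$, then $K\cap C_H$ is infinite for some nonzero finite-rank pure subgroup $H\le A$.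
\end{theorem}

No uniformity is assumed: different presentations may compute enumerations by different programs. Since $C_H$ contains all computable sequences, the theorem gives no obstruction when $K$ has infinitely many computable members. With the right computable members, the spectrum is indeed realized.

\begin{theorem}\label{thm:realize}
If $K\subseteq2^\omega$ is countable and contains all eventually zero sequences $\sigma{}^\frown0^\infty$, then $\mathrm{DSp}(M_K)=\mathrm{DSp}(A)$ for some torsion-free abelian group $A$.
\end{theorem}

So for dense independent $K$ the spectrum of $M_K$ is not realized, but it becomes realized when the eventually zero sequences are added to $K$.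

\subsection*{The idea}
Two finiteness phenomena meet. On the side of $M_K$, density implies that a set which is c.e.\ in every presentation is c.e.\ in finitely many members of $K$ (Section~\ref{sec:MK}). A finite-rank pure subgroup $H\le A$ is described by one set that is c.e.\ in every presentation of $A$. So if $A$ and $M_K$ have the same spectrum and $K$ is independent, each $C_H$ contains only finitely many members of $K$. On the side of $A$, a finite piece of the addition table can always be reproduced inside a given nonzero pure subgroup $H$, keeping fixed the part that already lies in $H$ (Section~\ref{sec:reloc}). A computation that reads a presentation under construction cannot tell whether the presentation has left $H$. This lets us build a presentation in which, for each program, either the output is visibly not an enumeration of $K$ or some column is steered away from every member of $K$ (Section~\ref{sec:obstruction}). What a group cannot avoid is thus a wrong column. In Theorem~\ref{thm:realize} the eventually zero sequences give every column that goes wrong a member of $K$ to fall back on (Section~\ref{sec:realize}).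

\section{Preliminaries}\label{sec:prelim}

\subsection*{Computability}
Subsets of $\omega$ are identified with their characteristic functions, elements of $2^\omega$. We write $2^{<\omega}$ for the set of finite binary strings, $2^n$ for those of length $n$, $\sigma\preceq\tau$ and $\sigma\preceq f$ for ``$\sigma$ is an initial segment of'', and $f\upharpoonright n$ for the initial segment of length $n$. Fix computable bijections $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ and $\langle\cdot,\cdot,\cdot\rangle:\omega^3\to\omega$; through the first, an enumeration is a function on $\omega$. Let $(\Phi_e)_{e\in\omega}$ list all oracle programs; $\Phi_e^X$ is the partial function computed with oracle $X$, and $W_e^X$ is its domain. Then $Y\le_TX$ means $Y=\Phi_e^X$ for some $e$, and $Y$ is \emph{c.e.\ in $X$} if $Y=W^X_e$ for some $e$. A halting computation takes finitely many steps and queries finitely many bits of the oracle, so it is unchanged when the other bits are changed. A program may contain finitely many parameters, such as elements of a presentation. For a sequence $(\beta_i)$ in $2^\omega$ and $I\subseteq\omega$, the join is $\bigoplus_{i\in I}\beta_i=\{\langle i,m\rangle:i\in I,\ \beta_i(m)=1\}$.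

\subsection*{Torsion-free groups}
Let $A$ be a torsion-free abelian group, that is, one without nonzero elements of finite order. Its \emph{rank} is the maximal size of a linearly independent subset. A subgroup $H$ is \emph{pure} if $da\in H$ with $a\in A$ and $d\ge1$ implies $a\in H$; equivalently, $A/H$ is torsion-free. For $Q\subseteq A$, the \emph{pure closure} $\langle Q\rangle_*$ is the set of $a\in A$ such that $da$ lies in the subgroup generated by $Q$ for some $d\geq 1$. It is the least pure subgroup containing $Q$, and it has finite rank if $Q$ is finite. We use two textbook facts: a finitely generated torsion-free abelian group is free, and if $P\le L$ and $L/P$ is free with basis $z_1+P,\dots,z_k+P$, then $L=P\oplus\mathbb Zz_1\oplus\dots\oplus\mathbb Zz_k$.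

Let $A$ be countably infinite. Its presentations are obtained by pulling the structure back along bijections $b:\omega\to A$. The presentation given by $b$ is Turing equivalent to
\[
G_b=\{\langle i,j,k\rangle:\ b(i)+b(j)=b(k)\}:
\]
from $G_b$ one finds sums by search, $0$ as the element equal to its double, and inverses by search.

\begin{lemma}\label{lem:ce}
Let $U$ be an infinite subgroup of $\mathbb Q^k$ or of $\mathbb Q^{(\omega)}=\bigoplus_{\omega}\mathbb Q$. If $U$ is c.e.\ in $X$, then $X$ computes a presentation of $U$.
\end{lemma}

\begin{proof}
An infinite set that is c.e.\ in $X$ is the range of an injective $X$-computable function $b$, and then $G_b\le_TX$.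
\end{proof}

The next lemma extends the example $G_S$ to all finite ranks.

\begin{lemma}\label{lem:finrank}
Let $A$ be a countable torsion-free abelian group, $H\le A$ a nonzero pure subgroup of finite rank, and $h_1,\dots,h_k$ a maximal independent tuple in $H$. Put
\[
S=\Big\{(c_1,\dots,c_k,d)\in\mathbb Z^k\times\mathbb Z_{>0}:\ d\text{ divides }\sum_i c_ih_i\text{ in }A\Big\}.
\]
\begin{enumerate}
\item[(a)] $S$ is c.e.\ in every presentation of $A$.
\item[(b)] If $S$ is c.e.\ in $X$, then $X$ computes a presentation of $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With the elements $h_i$ as parameters, list $(\bar c,d)$ when a $y$ with $dy=\sum_ic_ih_i$ is found.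

(b) For $h\in H$, maximality gives $d\ge1$ and $\bar c\in\mathbb Z^k$ with $dh=\sum_ic_ih_i$. The vector $\psi(h)=\bar c/d\in\mathbb Q^k$ depends only on $h$: if also $d'h=\sum_ic'_ih_i$, then $\sum_i(d'c_i-dc'_i)h_i=0$, so $\bar c/d=\bar c\,'/d'$ by independence. The map $\psi$ is a homomorphism, and it is injective because $\psi(h)=0$ gives $dh=0$. Its image is contained in $U=\{\bar c/d:(\bar c,d)\in S\}$. Conversely, if $dy=\sum_ic_ih_i$ with $y\in A$, then $y\in H$ by purity and $\psi(y)=\bar c/d$. So $H\cong U$, and $U$ is an infinite subgroup of $\mathbb Q^k$ that is c.e.\ in $X$. Apply Lemma~\ref{lem:ce}.
\end{proof}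

By (a) and (b), every presentation of $A$ computes a presentation of $H$. Applying this with a larger finite-rank pure subgroup $H'\ge H$ in place of $A$ gives $C_H\subseteq C_{H'}$: the sets $C_H$ grow with $H$.

\section{What every enumeration of a dense family knows}\label{sec:MK}

\begin{lemma}\label{lem:exist}
There is an independent family $\{\alpha_i:i\in\omega\}$ such that $\{\alpha_{2i}:i\in\omega\}$ is dense.
\end{lemma}

\begin{proof}
We apply the Baire category theorem in the compact metrizable space $(2^\omega)^\omega$. A basic open set $[\pi]$ prescribes finitely many bits $\beta_i(m)=\pi(i,m)$. For each string $\sigma$, the set of $\beta$ with $\sigma\preceq\beta_{2i}$ for some $i$ is open, and it is dense because $\pi$ leaves some coordinate $2i$ free. For $e,j\in\omega$ let $E_{e,j}$ be the set of $\beta$ with $\beta_j=\Phi_e^{Y(\beta)}$, where $Y(\beta)=\bigoplus_{i\ne j}\beta_i$. We show that $E_{e,j}$ is nowhere dense. Given $\pi$, choose $m$ with $(j,m)\notin\operatorname{dom}\pi$. If $\Phi_e^{Y(\beta)}(m)$ diverges for all $\beta\in[\pi]$, then $[\pi]$ misses $E_{e,j}$. Otherwise take $\beta\in[\pi]$ for which it halts, with value $v$, and extend $\pi$ by the finitely many bits of the $\beta_i$ ($i\ne j$) that are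 queried and by a value at $(j,m)$ different from $v$. The oracle does not involve the coordinate $j$, so the computation is preserved, and the smaller open set misses $E_{e,j}$.

Let $\alpha$ lie in all the open dense sets and in no $E_{e,j}$. If $F$ is finite and $j\notin F$, then $\bigoplus_{i\in F}\alpha_i\le_T\bigoplus_{i\ne j}\alpha_i$, and the latter does not compute $\alpha_j$.
\end{proof}

An enumeration of $K$ computes each member of $K$, and so each finite join of members. In general it knows more.

\begin{example}\label{ex:dense}
Let $S\subseteq\omega$ be infinite and not c.e., and let $K=\{0^n10^\infty:n\in S\}$. Every member of $K$ is computable, yet $S$ is c.e.\ in every enumeration of $K$: list $n$ when a column beginning with $0^n1$ is seen.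
\end{example}

The extra information in Example~\ref{ex:dense} is the set of strings that are extended by members of $K$. Density makes this set trivial, and then nothing extra is left.

\begin{lemma}\label{lem:dense}
Let $K$ be countable and dense. If $S\subseteq\omega$ is c.e.\ in every presentation of $M_K$, then $S$ is c.e.\ in the join of finitely many members of $K$.
\end{lemma}

\begin{proof}
Let $K=\{\alpha_i:i\in\omega\}$ and suppose that $S$ is c.e.\ in no finite join. We build $g:\omega\to\omega$ taking every value infinitely often, such that $N=\bigoplus_{n\in\omega}\alpha_{g(n)}$ satisfies $S\ne W_e^N$ for all $e$. Since $N$ is Turing equivalent to a presentation of $M_K$, this is a contradiction.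

Fix a sequence $(j_e)$ in which every natural number occurs infinitely often. At stage $e$, suppose that $g\upharpoonright k$ is defined. Let $V$ be the set of all $x$ for which there are $l\ge k$ and strings $\tau_0,\dots,\tau_{l-1}\in2^l$, with $\tau_n\preceq\alpha_{g(n)}$ for $n<k$, such that $\Phi_e$ on input $x$ halts within $l$ steps, making only queries $\langle n,m\rangle$ with $n,m<l$, answered by $\tau_n(m)$. Then $V$ is c.e.\ in $\bigoplus_{n<k}\alpha_{g(n)}$, so $V\ne S$.

If there is $x\in V\setminus S$, with witnesses $l$ and $\tau_n$, use density to choose $g(n)$ for $k\le n<l$ with $\tau_n\preceq\alpha_{g(n)}$. Then $x\in W_e^N\setminus S$ however $g$ is continued. Otherwise there is $x\in S\setminus V$. Then $x\notin W_e^N$ however $g$ is continued, for a halting computation would put $x$ into $V$ with $l$ large and $\tau_n=\alpha_{g(n)}\upharpoonright l$. In both cases, append the value $j_e$ to $g$ and go to the next stage.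
\end{proof}

\begin{corollary}\label{cor:CH}
Let $K$ be countable and dense, let $A$ be a nontrivial countable torsion-free abelian group with $\mathrm{DSp}(M_K)\subseteq\mathrm{DSp}(A)$, and let $H\le A$ be a nonzero finite-rank pure subgroup. Then there is a join $Y$ of finitely many members of $K$ such that $f\le_TY$ for all $f\in C_H$.
\end{corollary}

\begin{proof}
Let $S$ be as in Lemma~\ref{lem:finrank}, coded as a subset of $\omega$. Every presentation of $M_K$ is Turing equivalent to a presentation of $A$, so $S$ is c.e.\ in it by part (a). By Lemma~\ref{lem:dense}, $S$ is c.e.\ in a finite join $Y$ of members of $K$. By part (b), $Y$ computes a presentation of $H$, which computes every $f\in C_H$.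
\end{proof}

For groups of finite rank this already proves Theorem~\ref{thm:main}. If $\mathrm{DSp}(A)=\mathrm{DSp}(M_K)$, every presentation of $A$ computes every member of $K$; when $A$ has finite rank this says $K\subseteq C_A$, and then one finite join computes all of $K$, contrary to independence. (For the same reason Theorem~\ref{thm:obstruction} holds for finite rank with $H=A$.) A group of infinite rank can spread the members of $K$ over its finite-rank subgroups, finitely many to each, and the task is to show that it still cannot be forced to enumerate $K$.

\section{Relocation into a pure subgroup}\label{sec:reloc}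

Fix a nontrivial countable torsion-free abelian group $A$. We build bijections $b:\omega\to A$ from finite pieces. A \emph{condition} is an injective map $q$ from a finite subset of $\omega$ into $A$; it is a condition \emph{in $H$} if $\operatorname{ran}q\subseteq H$. Its \emph{table} is the set of triples $(i,j,k)\in(\operatorname{dom}q)^3$ with $q(i)+q(j)=q(k)$. For a bijection $b$ and $e,n\in\omega$, the \emph{column $(e,n)$ of $b$} is the partial function $m\mapsto\Phi_e^{G_b}(\langle n,m\rangle)$.

We record how much of a column a condition decides. Run $\Phi_e$ on input $\langle n,m\rangle$ for at most $|\operatorname{dom}q|$ steps, answer a query $\langle i,j,k\rangle$ with $i,j,k\in\operatorname{dom}q$ from the table of $q$, and declare the result undefined if any other query is made. Let $\lambda_{e,n}(q)$ be the longest string $\tau\in2^{<\omega}$ with $|\tau|\le|\operatorname{dom}q|$ such that this computation gives $\tau(m)$ for all $m<|\tau|$. Three properties follow from the finiteness of halting computations.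
\begin{enumerate}
\item[(L1)] $\lambda_{e,n}(q)$ is computed from $e$, $n$, $\operatorname{dom}q$ and the table of $q$.
\item[(L2)] If $q\subseteq r$, then $\lambda_{e,n}(q)\preceq\lambda_{e,n}(r)$.
\item[(L3)] If a bijection $b$ is the union of an increasing sequence of conditions $r_s$ and the column $(e,n)$ of $b$ is an element $f$ of $2^\omega$, then $f=\bigcup_s\lambda_{e,n}(r_s)$.
\end{enumerate}
A bijection $b\supseteq q$ is the union of the conditions $q\cup(b\upharpoonright s)$, so (L3) applies with conditions extending $q$.

By (L1), a program sees only tables. The key fact is that every table which occurs over $q$ in $A$ also occurs in any nonzero pure subgroup containing the range of $q$.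

\begin{example}\label{ex:reloc}
Let $u,z\in A$ be independent, $q=\{0\mapsto u\}$, $H=\langle u\rangle_*$, and let $r$ send $0,1,2,3$ to $u,\ z,\ u+z,\ 2z$. Up to commutativity, the only sums in the table of $r$ are $r(0)+r(1)=r(2)$ and $r(1)+r(1)=r(3)$. Replace $z$ by $Nu$, so that the values become $u,\ Nu,\ (N+1)u,\ 2Nu$. The two sums survive for every $N$, because the replacement is a homomorphism on $\mathbb Zu\oplus\mathbb Zz$. The danger is new coincidences. For $N=0,1$ the values are not distinct. For $N=2$ they are $u,2u,3u,4u$, with the new sums $u+u=2u$ and $u+3u=4u$. For $N=3$ they are $u,3u,4u,6u$, and among $1,3,4,6$ the only sums are $1+3=4$ and $3+3=6$. So the table of $r$ is reproduced in $H$, with $q$ unchanged.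
\end{example}

Each unwanted coincidence is a polynomial equation in $N$, and there are finitely many of them. With several independent elements, one sends them to $Nu,N^2u,\dots$ so that the polynomials stay nonconstant.

\begin{lemma}[Relocation]\label{lem:reloc}
Let $H\le A$ be a nonzero pure subgroup, $q$ a condition in $H$, and $r\supseteq q$ any condition. Then there is a condition $r'\supseteq q$ in $H$ with the same domain and the same table as $r$. In particular, $\lambda_{e,n}(r')=\lambda_{e,n}(r)$ for all $e,n$.
\end{lemma}

\begin{proof}
Let $L$ be the subgroup generated by $\operatorname{ran}r$ and let $P=L\cap H$. The quotient $L/P$ embeds in $A/H$, which is torsion-free since $H$ is pure. Being finitely generated, $L/P$ is free, so $L=P\oplus\mathbb Zz_1\oplus\dots\oplus\mathbb Zz_k$. Fix $u\in H\setminus\{0\}$. For $N\in\omega$ let $\theta_N:L\to H$ be the homomorphism that is the identity on $P$ and sends $z_i$ to $N^iu$. Let $W$ be the finite set of nonzero elements of $L$ of the form $r(i)-r(j)$ or $r(i)+r(j)-r(l)$.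

Let $w=p+\sum_it_iz_i\in W$ with $p\in P$, and put $T(N)=\sum_{i=1}^kt_iN^i$, so that $\theta_N(w)=p+T(N)u$. If all $t_i$ vanish, then $\theta_N(w)=w\neq0$ for every $N$. Otherwise $T$ is a nonconstant polynomial. Since $u$ has infinite order, at most one integer $t$ satisfies $tu=-p$, and $T(N)=t$ has at most $k$ solutions. So $\theta_N(w)=0$ for only finitely many $N$.

Choose $N$ with $0\notin\theta_N[W]$ and put $r'=\theta_N\circ r$. An element $r(i)-r(j)$ or $r(i)+r(j)-r(l)$ vanishes if and only if its image under $\theta_N$ does. Hence $r'$ is injective and has the same table as $r$. It extends $q$ because $\operatorname{ran}q\subseteq L\cap H=P$.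
\end{proof}

\begin{remark}
Purity is needed: for $A=\mathbb Z$, $H=2\mathbb Z$, $q=\{0\mapsto2\}$ and $r=q\cup\{1\mapsto1\}$, the sum $r(1)+r(1)=r(0)$ cannot be reproduced in $H$. So is torsion-freeness: in $\bigoplus_\omega\mathbb Z/2\mathbb Z$ a direct summand $H$ of order $2$ has no room for a condition with three values.
\end{remark}

We say that $q$ \emph{separates $(e,n)$ from $\delta\in2^\omega$} if $\lambda_{e,n}(q)\not\preceq\delta$. By (L2) this passes to extensions of $q$, and by (L3) it implies that the column $(e,n)$ of any bijection $b\supseteq q$ is not $\delta$. Relocation shows that a column can be forced to equal $\delta$ only if $\delta$ is known to $H$.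

\begin{lemma}[Escape]\label{lem:escape}
Let $H\le A$ be a nonzero finite-rank pure subgroup, $q$ a condition in $H$, $e,n\in\omega$, and $\delta\in2^\omega\setminus C_H$. Then at least one of the following holds.
\begin{enumerate}
\item[(a)] Some condition $r\supseteq q$ in $H$ separates $(e,n)$ from $\delta$.
\item[(b)] For every bijection $b\supseteq q$ from $\omega$ onto $A$, the column $(e,n)$ of $b$ is not an element of $2^\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that (a) fails, so $\lambda_{e,n}(r)\preceq\delta$ for all $r\supseteq q$ in $H$.

We claim that the lengths of these strings are bounded. Suppose not, and take any presentation of $H$, given by a bijection $\beta:\omega\to H$. The conditions $r\supseteq q$ in $H$ are the maps $\beta\circ\rho$, where $\rho$ is a finite injective partial map on $\omega$ extending the finite parameter $\beta^{-1}\circ q$. These $\rho$ can be listed, and $G_\beta$ computes the table of $\beta\circ\rho$ and so, by (L1), the string $\lambda_{e,n}(\beta\circ\rho)$. To find $\delta(m)$, search for such a string of length greater than $m$ and read off its $m$th bit. Thus $\delta\le_TG_\beta$ for every $\beta$, that is, $\delta\in C_H$, contrary to the hypothesis.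

So the lengths are bounded over the extensions of $q$ in $H$. By Lemma~\ref{lem:reloc} the same bound holds over all extensions of $q$ in $A$, and (b) follows from (L3).
\end{proof}

The method is visible in full for a single sequence.

\begin{proposition}\label{prop:single}
If $f\in2^\omega$ is computable from every presentation of $A$, then $f\in C_H$ for some nonzero finite-rank pure subgroup $H\le A$.
\end{proposition}

\begin{proof}
Suppose that $f$ lies in no $C_H$. Let $q_0=\{0\mapsto a\}$ with $a\ne0$. Given $q_e$, apply Lemma~\ref{lem:escape} to $H=\langle\operatorname{ran}q_e\rangle_*$, the pair $(e,0)$ and $\delta=f$; let $r$ be as in (a) if (a) holds, and $r=q_e$ otherwise. Obtain $q_{e+1}$ from $r$ by sending the least number outside the domain to the first element, in a fixed list of $A$, outside the range. Then $b=\bigcup_eq_e$ is a bijection and no column $(e,0)$ of $b$ equals $f$. But if $f\le_TG_b$, some program computes $\langle n,m\rangle\mapsto f(m)$ from $G_b$, and its column $0$ is $f$.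
\end{proof}

\section{Proof of Theorem~\ref{thm:obstruction}}\label{sec:obstruction}

We prove the contrapositive. Let $K=\{\alpha_i:i\in\omega\}$ be infinite, and assume that
\[
D_H=K\cap C_H
\]
is finite for every nonzero finite-rank pure $H\le A$. We build a bijection $b:\omega\to A$ such that no $\Phi_e^{G_b}$ is an enumeration of $K$.

\subsection*{The difficulty}
The plan is to pick, for each $e$, one column and to separate it from $\alpha_0,\alpha_1,\dots$ in turn. Unlike in Proposition~\ref{prop:single}, the members of $K$ may well lie in the sets $C_H$; in the application, every member of $K$ lies in some $C_H$. The Escape Lemma says nothing about $\delta\in D_H$, and a given column may indeed be forced to equal such a $\delta$. Two measures deal with this. First, we choose a column that can be separated from the finitely many members of $D_H$ for the current $H$; if there is none, all columns lie in $D_H$ and cannot exhaust the infinite set $K$. Second, $H$ must grow for $b$ to be onto, and $D_H$ grows with it. So before passing from $H$ to a larger $H'$, we separate the chosen columns from the members of $D_{H'}$ by extensions \emph{inside $H$}, where the new members are not yet known and the Escape Lemma applies to them.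

\subsection*{Construction}
Say that a condition $q$ \emph{settles} $e$ if $\Phi_e^{G_b}$ is not an enumeration of $K$ for any bijection $b\supseteq q$. This passes to extensions of $q$. We build conditions $q_0\subseteq q_1\subseteq\cdots$ with $H_s=\langle\operatorname{ran}q_s\rangle_*\ne0$. At each moment finitely many pairs $(e,n)$ are \emph{active}, and at the start of stage $s$ we maintain:
\begin{enumerate}
\item[(I)] $q_s$ separates every active pair from every $\delta\in D_{H_s}$.
\end{enumerate}
Fix a list of $A$. Let $q_0=\{0\mapsto a\}$ with $a\ne0$, with no active pair. Stage $s$ has three steps. In the first two, the current condition $q$ extends $q_s$ and is a condition in $H_s$.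

\medskip\noindent\emph{Step 1: choosing a column for $\Phi_s$.}
Suppose that for some $n$ some condition $r\supseteq q_s$ separates $(s,n)$ from every $\delta\in D_{H_s}$. By Lemma~\ref{lem:reloc} we may take $r$ in $H_s$; this matters, since otherwise $r$ could enlarge the pure closure and with it the set of sequences to be avoided. Let $q=r$ and make $(s,n)$ active.

Suppose that there are no such $n$ and $r$. Let $q=q_s$. We claim that $q_s$ settles $s$. Let $b\supseteq q_s$ and suppose that $F=\Phi_s^{G_b}$ is an enumeration of $K$. Fix $n$. By (L3), $F(n,\cdot)$ is the union of an increasing sequence of strings $\lambda_{s,n}(r)$ with $r\supseteq q_s$, and each of these is an initial segment of some member of $D_{H_s}$. As $D_{H_s}$ is finite, one member serves infinitely many terms of the sequence and so equals $F(n,\cdot)$. Thus all columns lie in $D_{H_s}$ and $K$ is finite, a contradiction.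

In either case $q$ separates every active pair, old or new, from every $\delta\in D_{H_s}$.

\medskip\noindent\emph{Step 2: looking ahead.}
Let $a$ be the first element in the list of $A$ outside $\operatorname{ran}q$. Put
\[
H'=\langle\operatorname{ran}q_s\cup\{a\}\rangle_*,\qquad E=D_{H'}\cup\{\alpha_0,\dots,\alpha_s\}.
\]
Then $H'\supseteq H_s$ has finite rank, and $E$ is a finite subset of $K$. Go through the finitely many combinations of an active pair $(e,n)$ and a sequence $\delta\in E$. If $\delta\in D_{H_s}$, then $q$ already separates $(e,n)$ from $\delta$. Otherwise $\delta\notin C_{H_s}$, because $\delta\in K$, and Lemma~\ref{lem:escape} applies to $H_s$ and $q$. If (a) holds, replace $q$ by $r$. If not, (b) holds, so $q$ settles $e$; declare $(e,n)$ inactive for good. At the end of this step, $q$ separates every pair that is still active from every $\delta\in E$.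

\medskip\noindent\emph{Step 3: growing.}
Let $m$ be the least number outside $\operatorname{dom}q$. If $a\notin\operatorname{ran}q$, let $q_{s+1}=q\cup\{m\mapsto a\}$. If $a$ has entered $\operatorname{ran}q$ during Step~2, then $a\in H_s$ and $H'=H_s$; let $q_{s+1}=q\cup\{m\mapsto a'\}$ for any $a'$ in the infinite set $H'\setminus\operatorname{ran}q$. In both cases $\operatorname{ran}q_s\cup\{a\}\subseteq\operatorname{ran}q_{s+1}\subseteq H'$, so $H_{s+1}=H'$. Since $D_{H'}\subseteq E$, property (I) holds at the start of stage $s+1$.

\subsection*{Verification}
Each stage puts the least missing number into the domain and the first missing element of $A$ into the range, so $b=\bigcup_sq_s$ is a bijection $\omega\to A$. Fix $e$. If no pair was made active at stage $e$, or if the pair made active there was later declared inactive, then some $q_s$ settles $e$. Otherwise a pair $(e,n)$ is active from stage $e$ on. For each $i$, Step~2 of any stage $s\ge\max(e,i)$ ensures that $q_{s+1}$ separates $(e,n)$ from $\alpha_i$. So the column $(e,n)$ of $b$ is not a member of $K$, and $\Phi_e^{G_b}$ is not an enumeration of $K$. Thus the presentation given by $b$ computes no enumeration of $K$. \qed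

\medskip
The finiteness of the sets $D_H$ was used twice: in Step~1, to conclude that a column lies in $D_{H_s}$ and that $D_{H_s}\neq K$, and in Step~2, to finish after finitely many extensions. The construction itself is not effective and need not be.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $K=\{\alpha_i:i\in\omega\}$ be dense and independent, and suppose that $\mathrm{DSp}(A)=\mathrm{DSp}(M_K)$ for a nontrivial countable torsion-free abelian group $A$. Each of the two inclusions is used once.

Since $\mathrm{DSp}(M_K)\subseteq\mathrm{DSp}(A)$, Corollary~\ref{cor:CH} gives, for each nonzero finite-rank pure $H\le A$, a finite set $F$ such that $\bigoplus_{i\in F}\alpha_i$ computes all members of $C_H$. By independence, $K\cap C_H\subseteq\{\alpha_i:i\in F\}$ is finite. Since $\mathrm{DSp}(A)\subseteq\mathrm{DSp}(M_K)$, every presentation of $A$ is Turing equivalent to a presentation of $M_K$ and so computes an enumeration of $K$ by \eqref{eq:MK}. This contradicts Theorem~\ref{thm:obstruction}. As dense independent families exist and $M_K$ is automorphically nontrivial, the inclusion in the Question is proper.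

For the last assertion, take $(\alpha_i)$ from Lemma~\ref{lem:exist}, and for $Z\subseteq\omega$ let
\[
K_Z=\{\alpha_{2i}:i\in\omega\}\cup\{\alpha_{2i+1}:i\in Z\}.
\]
Each $K_Z$ is dense and independent, so $\mathrm{DSp}(M_{K_Z})$ is not the spectrum of a nontrivial torsion-free abelian group. It remains to see that these spectra are pairwise distinct. Let $Z\neq Z'$, say $i\in Z\setminus Z'$, and put $f=\alpha_{2i+1}$. Every presentation of $M_{K_Z}$ computes $f$. If the two spectra were equal, so would every presentation of $M_{K_{Z'}}$. The set $S=\{2m+f(m):m\in\omega\}$ contains exactly one of $2m$ and $2m+1$ for each $m$, so $S$ is c.e.\ in an oracle if and only if the oracle computes $f$. By Lemma~\ref{lem:dense} applied to $K_{Z'}$ and $S$, a finite join of members of $K_{Z'}$ would compute $f$. As $f\notin K_{Z'}$, this contradicts the independence of $\{\alpha_j:j\in\omega\}$. \qed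

\section{Realizing $M_K$ when $K$ contains the eventually zero sequences}\label{sec:realize}

\subsection*{Design of the group}
We want elements $x_{f,i}$ that carry $f$ as the elements of $M_K$ do. Divisibility is only c.e.\ in a presentation, but it can be used to decide something: if $c\in A$ generates $A/pA$ and this quotient has order $p$, then each $y\in A$ has a unique residue $r<p$ with $p\mid y-rc$, and a search finds it. So we store bits as residues.

A presentation does not tell us which elements are the $x_{f,i}$, so every element $y$ must be decoded to some member of $K$. Storing the bit $f(m)$ at a prime $p_m$ would fail. If $f,h$ agree on the even numbers and $g,h$ agree on the odd numbers, then $x_{f,0}+x_{g,0}-x_{h,0}$ would have the residues $f(m)+g(m)-h(m)$, which form the $0$--$1$ sequence equal to $g$ on the even and to $f$ on the odd numbers; it need not be in $K$, and no finite part of it shows an error. We therefore use one prime for each \emph{string} $\sigma$, recording whether $\sigma\preceq f$. Then a mixture that does not behave like a member of $K$ reveals itself at a finite level, and from there we output zeros.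

\begin{proof}[Proof of Theorem~\ref{thm:realize}]
Fix distinct primes $p_\sigma$, computably in $\sigma\in2^{<\omega}$. Let $\varepsilon_\sigma(f)=1$ if $\sigma\preceq f$ and $\varepsilon_\sigma(f)=0$ otherwise. Let $V$ be the $\mathbb Q$-vector space with basis $c$ and $x_{f,i}$ ($f\in K$, $i\in\omega$), and let $A\le V$ be generated by $c$ and all
\[
w(f,i,\sigma,k)=\frac{x_{f,i}-\varepsilon_\sigma(f)c}{p_\sigma^{\,k}}\qquad(f\in K,\ i\in\omega,\ \sigma\in2^{<\omega},\ k\in\omega).
\]
Taking $k=0$ shows $x_{f,i}\in A$. All powers of $p_\sigma$ are included so that the new generators are themselves divisible by $p_\sigma$ and have a residue.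

\medskip\noindent\emph{(a) An enumeration of $K$ computes a presentation of $A$.}
Given an enumeration with columns $f_n$, take basis vectors $c$ and $x_{n,i}$ ($n,i\in\omega$) of $\mathbb Q^{(\omega)}$ and let $A'$ be generated by $c$ and all $(x_{n,i}-\varepsilon_\sigma(f_n)c)/p_\sigma^{\,k}$. This infinite subgroup is c.e.\ in the enumeration, which by Lemma~\ref{lem:ce} computes a presentation of it. For each $f\in K$ there are countably infinitely many pairs $(n,i)$ with $f_n=f$; matching them with the pairs $(f,j)$, $j\in\omega$, matches bases and generators, so $A'\cong A$.

\medskip\noindent\emph{(b) Residues.} Fix $\sigma$ and write $p=p_\sigma$. First, $A=\mathbb Zc+pA$; it suffices to check the generators. We have $w(f,i,\sigma,k)=p\,w(f,i,\sigma,k+1)\in pA$. With $k=0$ this gives $x_{f,i}\in\mathbb Zc+pA$. Let $\tau\ne\sigma$ and $w=w(f,i,\tau,k)$. Then $p_\tau^{\,k}w=x_{f,i}-\varepsilon_\tau(f)c\in\mathbb Zc+pA$, and writing $1=sp_\tau^{\,k}+tp$ with integers $s,t$ gives $w=s\,p_\tau^{\,k}w+p\,tw\in\mathbb Zc+pA$.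

Second, let $\mathbb Z_{(p)}$ be the ring of rationals with denominator prime to $p$, and let $\varphi_\sigma:V\to\mathbb Q$ be the linear map with $c\mapsto1$ and $x_{f,i}\mapsto\varepsilon_\sigma(f)$. It sends $w(f,i,\sigma,k)$ to $0$ and, for $\tau\ne\sigma$, sends $w(f,i,\tau,k)$ to $(\varepsilon_\sigma(f)-\varepsilon_\tau(f))/p_\tau^{\,k}\in\mathbb Z_{(p)}$. So $\varphi_\sigma[A]\subseteq\mathbb Z_{(p)}$ and $\varphi_\sigma[pA]\subseteq p\mathbb Z_{(p)}$.

For $y\in A$, the first fact gives $r\in\{0,\dots,p-1\}$ with $y-rc\in pA$, and the second gives
\begin{equation}\label{eq:residue}
\varphi_\sigma(y)-r\in p\,\mathbb Z_{(p)} .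
\end{equation}
Since $p\mathbb Z_{(p)}\cap\mathbb Z=p\mathbb Z$, condition \eqref{eq:residue} determines $r$; call it $r_\sigma(y)$. From a presentation of $A$ with the parameter $c$, one computes $r_\sigma(y)$ uniformly in $\sigma$ and $y$ by searching for $r<p_\sigma$ and $z$ with $p_\sigma z=y-rc$.

\medskip\noindent\emph{(c) A presentation of $A$ computes an enumeration of $K$.}
Let $y\in A$. Say that \emph{level $n$ is good} if there is exactly one $\sigma_n\in2^n$ with $r_{\sigma_n}(y)=1$, all other $\sigma\in2^n$ have $r_\sigma(y)=0$, and, when $n>0$, level $n-1$ is good and $\sigma_{n-1}\preceq\sigma_n$. If all levels are good, let $f_y=\bigcup_n\sigma_n$. If $n$ is the first bad level, let $f_y=\sigma_{n-1}{}^\frown0^\infty$, and $f_y=0^\infty$ if $n=0$. The bit $f_y(k)$ is determined by the levels up to $k+1$: if level $k+1$ is good it is $\sigma_{k+1}(k)$, and otherwise the first bad level is at most $k+1$ and $f_y$ is known. So the $f_y$ are uniformly computable from the presentation. We show that $\{f_y:y\in A\}=K$.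

If $y=x_{f,i}$, then $r_\sigma(y)=\varepsilon_\sigma(f)$ for all $\sigma$ by \eqref{eq:residue}, so all levels are good, $\sigma_n=f\upharpoonright n$, and $f_y=f$. Thus every member of $K$ occurs. If some level is bad, then $f_y$ is eventually zero and lies in $K$; this is the only use of the hypothesis on $K$ in the decoding.

Suppose that all levels are good, and write $y=\rho c+\sum_{j=1}^{m}\rho_jx_{f_j,i_j}$ with rational coefficients. The values
\[
\varphi_\sigma(y)=\rho+\sum_{j:\ \sigma\preceq f_j}\rho_j
\]
lie in a finite set $R\subseteq\mathbb Q$ as $\sigma$ varies. A nonzero rational lies in $p\mathbb Z_{(p)}$ only for the finitely many primes $p$ dividing its numerator. Applying this to the nonzero numbers among $t$ and $t-1$ for $t\in R$, we see from \eqref{eq:residue} that for all but finitely many $\sigma$,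
\[
r_\sigma(y)=\epsilon\in\{0,1\}\quad\text{implies}\quad\varphi_\sigma(y)=\epsilon .
\]
Let $n$ be so large that this holds for all strings of length at least $n$ and that $2^n>m+1$. There is $\sigma\in2^n$ that is an initial segment neither of $f_y$ nor of any $f_j$. For it, $r_\sigma(y)=0$ and $\varphi_\sigma(y)=\rho$, so $\rho=0$. For $n'\ge n$ and $\sigma=f_y\upharpoonright n'$ we have $r_\sigma(y)=1$, so $\sum_{j:\,\sigma\preceq f_j}\rho_j=1$, and the sum is not empty: some $f_j$ extends $f_y\upharpoonright n'$. One $j$ serves infinitely many $n'$, and then $f_y=f_j\in K$.

\medskip
By (a), (c) and \eqref{eq:MK}, the same sets compute presentations of $A$ and of $M_K$. Both structures are automorphically nontrivial, so \eqref{eq:knight} gives $\mathrm{DSp}(A)=\mathrm{DSp}(M_K)$.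
\end{proof}

\begin{example}
Let $f,g,h\in K$ with $g\upharpoonright n=h\upharpoonright n$ and with $f\upharpoonright(n+1)$, $g\upharpoonright(n+1)$, $h\upharpoonright(n+1)$ pairwise distinct, and let $y=x_{f,0}+x_{g,0}-x_{h,0}$. Then $\varphi_\sigma(y)=\varepsilon_\sigma(f)+\varepsilon_\sigma(g)-\varepsilon_\sigma(h)$ equals $\varepsilon_\sigma(f)$ for $|\sigma|\le n$, while at level $n+1$ both $f\upharpoonright(n+1)$ and $g\upharpoonright(n+1)$ have residue $1$. So $y$ imitates $x_{f,0}$ up to level $n$, and $f_y=(f\upharpoonright n)^\frown0^\infty$. This is a column that has gone wrong and is absorbed by the eventually zero sequences.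
\end{example}

The same group shows that ``infinite'' in Theorem~\ref{thm:obstruction} cannot be strengthened to ``cofinite in $K$''.

\begin{proposition}\label{prop:sharp}
Let $K_0=\{\alpha_i:i\in\omega\}$ be independent, let $K$ be $K_0$ together with all eventually zero sequences, and let $A$ be the group constructed for $K$ in the proof of Theorem~\ref{thm:realize}. Then every presentation of $A$ computes an enumeration of $K$, but for each nonzero finite-rank pure $H\le A$ the set $C_H$ contains only finitely many $\alpha_i$.
\end{proposition}

\begin{proof}
The first claim is part (c) above. The family $K$ is dense and $\mathrm{DSp}(M_K)=\mathrm{DSp}(A)$, so by Corollary~\ref{cor:CH} the members of $C_H$ are computable from a finite join of members of $K$. Eventually zero sequences are computable, so this join is computable from $\bigoplus_{i\in F}\alpha_i$ for some finite $F$. By independence, $\alpha_j\in C_H$ implies $j\in F$.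
\end{proof}

\begin{thebibliography}{9}

\bibitem{CAG}
\emph{Computable Abelian Groups},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.\allowbreak org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak A825106AADB7761326F64D3B343C447D/\allowbreak S1079898614000328a.pdf/\allowbreak computable\_abelian\_groups.pdf}

\end{thebibliography}
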